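\title{Zero-free meromorphic functions on $\mathbb{C}^m$ with a zero-free mixed derivative}

\begin{abstract}
Let $f$ be a meromorphic function on $\mathbb{C}^m$ whose polar set is algebraic, and let $\mathbf{l}=(l_1,\dots,l_m)$ with $l_k\ge2$ for all $k$. We prove that $f$ and $\partial^{\mathbf{l}}f$ have no zeros if and only if $f$ is the product of the exponential of an affine function and of negative powers of affine functions, where every variable occurs in exactly one factor. This confirms, for all $m$, a conjectured several-variable form of the theorem of Tumura, Hayman and Clunie. Writing $f=e^g/P$, we first show by a local potential-theoretic argument on a suitably chosen complex line that $g$ is a polynomial; a count of degrees then removes the derivatives one variable at a time.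
\end{abstract}

\section{Introduction}\label{sec:intro}

An entire function of one variable without zeros has the form $f=e^g$, and $f'=g'e^g$ has no zeros as soon as $g'$ has none. Requiring that $f$ and $f'$ omit the value $0$ therefore leaves a whole entire function free; $f=\exp(e^z)$ is an example. For higher derivatives the freedom disappears. If $f$ is a nonconstant meromorphic function on $\mathbb{C}$ with finitely many poles, and $f$ and $f^{(l)}$ have no zeros for some $l\ge2$, then
\[
f(z)=\exp(Az+B)\qquad\text{or}\qquad f(z)=(Az+B)^{-n}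
\]
with constants $A,B$ and a positive integer $n$ (Tumura; Hayman for $l=2$; Clunie for all $l\ge2$). The same conclusion holds without any assumption on the poles (Frank for $l\ge3$, Langley for $l=2$).

This paper treats the analogous question on $\mathbb{C}^m$. Let $\mathbb{Z}_+$ be the set of nonnegative integers, and for $\mathbf{i}=(i_1,\dots,i_m)\in\mathbb{Z}_+^m$ write
\[
\partial_k=\frac{\partial}{\partial z_k},\qquad \partial^{\mathbf{i}}=\partial_1^{i_1}\cdots\partial_m^{i_m},\qquad |\mathbf{i}|=i_1+\dots+i_m .
\]
A meromorphic function $f$ on $\mathbb{C}^m$ \emph{has no zeros} if $f\not\equiv0$ and its zero divisor is empty; equivalently, $1/f$ is an entire function. The condition that replaces ``finitely many poles'' is that the polar set of $f$ be \emph{algebraic}, that is, the common zero set of some polynomials (the empty set is allowed). Which $f$ with algebraic polar set have the property that $f$ and one mixed derivative $\partial^{\mathbf{l}}f$, of order at least $2$ in each variable, have no zeros?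

Two constructions produce solutions from the one-variable ones. If $\phi(t)=e^t$ or $\phi(t)=t^{-n}$ and $L=\sum A_iz_i+B$ with all $A_i\ne0$, then every partial derivative of $\phi(L)$ is a nonzero constant times a derivative of $\phi$ evaluated at $L$, and so has no zeros. And a product of solutions in disjoint sets of variables is a solution. It is conjectured in \cite{source} that there are no others. We prove this.

\begin{theorem}\label{thm:main}
Let $m\ge1$ and $\mathbf{l}\in\mathbb{Z}_+^m$ with $l_k\ge2$ for all $k$. A meromorphic function $f$ on $\mathbb{C}^m$ with algebraic polar set has the property that $f$ and $\partial^{\mathbf{l}}f$ have no zeros if and only if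
\begin{equation}\label{eq:form}
f=\exp\Big(\sum_{i\in I_0}A_iz_i+B_0\Big)\prod_{j=1}^s\Big(\sum_{i\in I_j}A_iz_i+B_j\Big)^{-n_j}
\end{equation}
for a partition $\{1,\dots,m\}=I_0\cup I_1\cup\dots\cup I_s$ into disjoint sets with $s\ge0$ and $I_1,\dots,I_s\neq\emptyset$ (the set $I_0$ may be empty), constants $A_i\ne0$ and $B_j$, and positive integers $n_j$.
\end{theorem}

Two computations with $m=2$ and $\mathbf{l}=(2,2)$ show what goes wrong just outside the family \eqref{eq:form}. A variable cannot occur in two factors: with $L=z_1+z_2$,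
\[
\partial_1^2\partial_2^2\big(e^{z_1}L^{-1}\big)=2\,\partial_1^2\big(e^{z_1}L^{-3}\big)=2e^{z_1}L^{-5}\,(L^2-6L+12).
\]
And it is not enough that $f$ be of one-variable type in each variable separately:
\[
\partial_1^2\partial_2^2\,e^{z_1z_2}=\partial_2^2\big(z_2^2e^{z_1z_2}\big)=(z_1^2z_2^2+4z_1z_2+2)\,e^{z_1z_2}.
\]
Both derivatives have zeros.

One would like to freeze all variables except $x=z_k$ and quote the one-variable theorem. The obstacle is that on such a line $\partial^{\mathbf{l}}f$ is the $l_k$-th derivative not of $f$ but of $y=\partial^{\mathbf{l}-l_ke_k}f$, where $e_k$ is the $k$-th unit vector, and nothing is assumed about the zeros of $y$. That $y^{(l_k)}$ has no zeros is by itself no restriction, since every $l_k$-fold primitive of a function $e^h$ has this property. What has to be used is that $y$ differs from the zero-free function $f$ by a factor that is much smaller than $f$ itself. The proof below does this directly and does not rely on the one-variable theorems; for $m=1$ it gives the statement for finitely many poles.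

Section~\ref{sec:normal} reduces to $f=e^g/P$ with $g$ entire and $P$ a polynomial, and states the analytic step, Proposition~\ref{prop:analytic}, which makes $g$ a polynomial. Section~\ref{sec:algebra} finishes the proof of Theorem~\ref{thm:main} from there by algebra. The remaining sections prove Proposition~\ref{prop:analytic}: Section~\ref{sec:idea} explains the mechanism on examples, Section~\ref{sec:tools} collects the tools from one complex variable, and Section~\ref{sec:proof} contains the proof.

\section{Normal form, sufficiency and sharpness}\label{sec:normal}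

\begin{lemma}\label{lem:normal}
Let $f$ be meromorphic on $\mathbb{C}^m$, without zeros and with algebraic polar set. Then $f=e^g/P$ with $g$ entire and $P\not\equiv0$ a polynomial. If $f=e^g/P$ is of this form and $F=\partial^{\mathbf{l}}f$ has no zeros, then $F=e^h/Q$ with $h$ entire and $Q$ a polynomial all of whose irreducible factors divide $P$.
\end{lemma}

\begin{proof}
The polar set of $f$ is the zero set of the entire function $1/f$, so it is empty or of pure dimension $m-1$. Being algebraic, it is the union of the zero sets of finitely many distinct irreducible polynomials $P_1,\dots,P_s$. We use the standard fact that $\{P_i=0\}$ is irreducible also as an analytic set and that $P_i$ vanishes to first order along it. Hence the polar divisor of $f$ is $\sum n_i[P_i=0]$ with integers $n_i\ge1$, and with $P=\prod P_i^{n_i}$ the function $fP$ has empty divisor. It is entire and nowhere zero, and since $\mathbb{C}^m$ is simply connected, $fP=e^g$.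

For the second statement, let $P_1,\dots,P_s$ be the irreducible factors of $P$. The function $F$ is holomorphic outside $\{P=0\}$, so its polar divisor is $\sum m_i[P_i=0]$ with $m_i\ge0$, and the same argument applies with $Q=\prod P_i^{m_i}$.
\end{proof}

The analytic part of the proof needs the hypothesis on $\mathbf{l}$ in one variable only.

\begin{proposition}\label{prop:analytic}
Let $f=e^g/P$ with $g$ entire on $\mathbb{C}^m$ and $P\not\equiv0$ a polynomial. Let $\mathbf{l}\in\mathbb{Z}_+^m$, suppose that $F=\partial^{\mathbf{l}}f$ has no zeros, and let $l_k\ge2$ for one given $k$. Then $g$ is a polynomial in $z_k$ whose coefficients are entire functions of the other variables.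
\end{proposition}

If $l_k\ge2$ for all $k$, then for each $k$ there is an $n_k$ such that the Taylor coefficients of $g$ vanish whenever the $k$-th index exceeds $n_k$. Only finitely many coefficients survive, and $g$ is a polynomial.

\begin{proof}[Proof of the ``if'' part of Theorem~\ref{thm:main}]
Let $f$ be as in \eqref{eq:form} and $L_j=\sum_{i\in I_j}A_iz_i+B_j$. The reciprocal $1/f$ is entire, and the polar set $\bigcup_{j\ge1}\{L_j=0\}$ is algebraic. For $\mathbf{i}\in\mathbb{Z}_+^m$ put $\nu_j=\sum_{k\in I_j}i_k$. The factors of $f$ depend on disjoint sets of variables, so each is differentiated separately: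
\[
\partial^{\mathbf{i}}f=\Big(\prod_{k=1}^mA_k^{i_k}\Big)\prod_{j=1}^s(-1)^{\nu_j}n_j(n_j+1)\cdots(n_j+\nu_j-1)\,L_j^{-\nu_j}\cdot f .
\]
The constants are nonzero, so $1/\partial^{\mathbf{i}}f$ is entire for every $\mathbf{i}$, in particular for $\mathbf{i}=\mathbf{l}$.
\end{proof}

\begin{example}\label{ex:sharp}
The condition $l_k\ge2$ cannot be weakened for any $k$. If $l_k\le1$, the entire function $f=\exp\big(e^{z_k}+\sum_{i\ne k}z_i\big)$ satisfies $\partial^{\mathbf{l}}f=e^{l_kz_k}f$, so $f$ and $\partial^{\mathbf{l}}f$ have no zeros. But a function \eqref{eq:form} without poles has $s=0$ and an affine logarithm, which $f$ does not have.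
\end{example}

\section{The case of a polynomial exponent}\label{sec:algebra}

In this section $f=e^g/P$ with polynomials $g$ and $P$. Every derivative of $f$ is $e^gR$ with a rational function $R$, and differentiating in $z_i$ replaces $R$ by $(\partial_i+\partial_ig)R$. We use two elementary facts. A rational function that is entire is a polynomial, so $e^gR$ \emph{has no zeros if and only if $1/R$ is a polynomial}. And degrees in $z_i$ add under multiplication, so \emph{a divisor of a nonzero polynomial that does not depend on $z_i$ does not depend on $z_i$ either}.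

\subsection{A degree count in one variable}

Let $\mathbb{K}$ be an algebraically closed field of characteristic $0$. For $R=U/W\in\mathbb{K}(x)$, $R\neq0$, put $\deg R=\deg U-\deg W$, the number of zeros minus the number of poles of $R$ in $\mathbb{K}$, counted with multiplicity; put $\deg0=-\infty$. In $R'=(U'W-UW')/W^2$ the coefficient of $x^{\deg U+\deg W-1}$ in the numerator is $\deg R$ times the product of the leading coefficients of $U$ and $W$. So $\deg R'\le\deg R-1$, with equality if $\deg R\ne0$.

\begin{lemma}\label{lem:count}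
Let $\gamma\in\mathbb{K}[x]$, $R\in\mathbb{K}(x)$ and $l\ge1$. Suppose that $R_1=(\frac{d}{dx}+\gamma)^lR$ is nonzero and has no zeros in $\mathbb{K}$.
\begin{enumerate}
\item[(a)] If $\gamma\ne0$, then $\gamma$ and $R$ are constants.
\item[(b)] If $\gamma=0$ and $\deg R<0$, then $R=c_1(x-\alpha)^{-e}$ with $c_1,\alpha\in\mathbb{K}$ and $e\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $R$ have $r$ distinct poles of total order $\Sigma$ and $\nu$ zeros counted with multiplicity, so that $\deg R=\nu-\Sigma$. We compute $\deg R_1$ in two ways. At a pole, $\frac{d}{dx}$ raises the order by exactly one and multiplication by the polynomial $\gamma$ does not raise it; at other points no pole is created. So $R_1$ has poles of total order $\Sigma+lr$, and since it has no zeros, $\deg R_1=-\Sigma-lr$.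

(a) If $\gamma\ne0$, then $\deg(\gamma H)=\deg H+\deg\gamma>\deg H'$ for every $H\neq0$, so $\deg R_1=\nu-\Sigma+l\deg\gamma$. Comparing, $\nu+lr+l\deg\gamma=0$, and all three terms vanish.

(b) If $\gamma=0$ and $\deg R<0$, each differentiation lowers the degree by exactly one, so $\deg R_1=\nu-\Sigma-l$ and $\nu=l(1-r)$. Since $\deg R<0$ forces $r\ge1$, we get $r=1$ and $\nu=0$.
\end{proof}

With $\mathbb{K}=\mathbb{C}$, $\gamma=g'$ and $R=1/P$ this is Theorem~\ref{thm:main} for $m=1$ and polynomial $g$. Note that the lemma does not assume that $R$ has no zeros; it proves it. This is what allows an induction over the variables. The hypothesis $\deg R<0$ in (b) is needed, as $R=1+1/x$ shows.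

\subsection{Removing the derivatives in one variable}

For $J\subset\{1,\dots,m\}$ put $\mathbf{l}_J=\sum_{j\in J}l_je_j$.

\begin{proposition}\label{prop:remove}
Let $f=e^g/P$ with polynomials $g$ and $P$. Let $j\in J$ and $l=l_j\ge1$, and suppose that $\partial^{\mathbf{l}_J}f$ has no zeros. Write $x=z_j$, let $w$ denote the other variables, and let $y=\partial^{\mathbf{l}_J-le_j}f=e^gR$ with $R\in\mathbb{C}(w)(x)$. Then $y$ has no zeros, and one of the following holds.
\begin{enumerate}
\item[(E)] $g=ax+b$ with $a,b\in\mathbb{C}[w]$, $a\ne0$, and $R\in\mathbb{C}(w)$.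
\item[(P)] $g$ does not depend on $x$, and $R=c\,(\mathcal{A}x+\mathcal{B})^{-e}$ with $e\ge1$, $c\in\mathbb{C}(w)$ and coprime $\mathcal{A},\mathcal{B}\in\mathbb{C}[w]$, $\mathcal{A}\ne0$.
\end{enumerate}
\end{proposition}

\begin{proof}
We have $\partial^{\mathbf{l}_J}f=e^gR_1$ with $R_1=(\partial_x+\partial_xg)^lR$, and $1/R_1$ is a polynomial. Let $\mathbb{K}$ be the algebraic closure of $\mathbb{C}(w)$. As an element of $\mathbb{K}(x)$, the function $R_1$ has no zeros in $\mathbb{K}$, so Lemma~\ref{lem:count} is available with $\gamma=\partial_xg$. It controls only the factors that depend on $x$; the factors that depend on $w$ alone are treated afterwards.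

Suppose $\partial_xg\ne0$. By Lemma~\ref{lem:count}(a), $a=\partial_xg$ and $R$ do not depend on $x$, which is (E). Then $R_1=a^lR$, so $1/R=a^l\cdot(1/R_1)$ is a polynomial and $y$ has no zeros.

Suppose $\partial_xg=0$. Then $P$ depends on $x$, for otherwise $\partial^{\mathbf{l}_J}f\equiv0$. The function $R$ arises from $1/P$ by operators $\partial_i+\partial_ig$ with $i\ne j$. They do not raise the degree in $x$, because $\partial_ig\in\mathbb{C}[w]$ and $\partial_i(U/W)=(W\partial_iU-U\partial_iW)/W^2$. Hence $\deg_xR\le-\deg_xP<0$, and Lemma~\ref{lem:count}(b) gives $R=c_1(x-\alpha)^{-e}$ with $c_1,\alpha\in\mathbb{K}$. The polynomial $1/R=c_1^{-1}(x-\alpha)^e$ lies in $\mathbb{C}(w)(x)$, so its coefficients $c_1^{-1}$ and $-e\alpha c_1^{-1}$ lie in $\mathbb{C}(w)$, and $c_1,\alpha\in\mathbb{C}(w)$. Write $\alpha=-\mathcal{B}/\mathcal{A}$ with coprime polynomials. Then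
\[
R=c_1\mathcal{A}^e(\mathcal{A}x+\mathcal{B})^{-e},\qquad R_1=\mathrm{const}\cdot c_1\mathcal{A}^{e+l}(\mathcal{A}x+\mathcal{B})^{-e-l},
\]
which is (P) with $c=c_1\mathcal{A}^e$. The polynomial $\mathcal{A}x+\mathcal{B}$ is irreducible, being of degree one in $x$ with coprime coefficients. Write $c_1\mathcal{A}^{e+l}=\sigma_1/\sigma_2$ with coprime $\sigma_1,\sigma_2\in\mathbb{C}[w]$. Since $1/R_1$ is a polynomial, $\sigma_1$ divides $\sigma_2(\mathcal{A}x+\mathcal{B})^{e+l}$; it is coprime to both factors, hence constant. Therefore $1/R=\mathcal{A}^l(\mathcal{A}x+\mathcal{B})^e\sigma_2/\sigma_1$ is a polynomial and $y$ has no zeros.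
\end{proof}

\subsection{Proof of the ``only if'' part of Theorem~\ref{thm:main}}

Let $f$ and $\partial^{\mathbf{l}}f$ have no zeros. By Lemma~\ref{lem:normal} and Proposition~\ref{prop:analytic}, $f=e^g/P$ with polynomials $g$ and $P$. In Proposition~\ref{prop:remove} we have $y=\partial^{\mathbf{l}_{J\setminus\{j\}}}f$. Starting from $J=\{1,\dots,m\}$ and removing indices one at a time, we find that $\partial^{\mathbf{l}_J}f$ has no zeros for every $J$; in particular
\[
\partial_j^{l_j}f\ \text{ has no zeros for each } j .
\]
Apply Proposition~\ref{prop:remove} once more with $J=\{j\}$, where $y=f$ and $R=1/P$. In case (E), $P$ does not depend on $z_j$ and $g$ has degree exactly one in $z_j$. In case (P), $g$ does not depend on $z_j$; writing $c=c'/c''$ with polynomials independent of $z_j$, we have $c'P=c''(\mathcal{A}z_j+\mathcal{B})^e$, and by unique factorization exactly one irreducible factor of $P$ depends on $z_j$, and it has degree one in $z_j$.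

Let $I_0$ be the set of indices of type (E). Then $g$ depends only on the $z_i$ with $i\in I_0$, and $P$ only on the $z_i$ with $i\notin I_0$. So far $g=z_1z_2$ or $P=1-z_1z_2$ are still possible; the absence of zeros of $\partial_j^{l_j}f$ is used a second time to exclude them.

For $j\in I_0$ let $a_j=\partial_jg\neq0$, which does not depend on $z_j$, so that $\partial_j^{l_j}f=a_j^{l_j}e^g/P$ and $a_j^{l_j}$ divides $P$. As a derivative of $g$, $a_j$ depends on no $z_i$ with $i\notin I_0$; as a divisor of $P$, it depends on no $z_i$ with $i\in I_0$. So $a_j=A_j$ is a nonzero constant, and $g=\sum_{i\in I_0}A_iz_i+\mathrm{const}$.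

Let $P=\mathrm{const}\cdot\prod_{i=1}^sR_i^{n_i}$ with pairwise non-associate irreducible polynomials $R_i$ and $n_i\ge1$, and let $I_i\neq\emptyset$ be the set of $j$ such that $R_i$ depends on $z_j$. By case (P), $I_1,\dots,I_s$ form a partition of the complement of $I_0$. For $j\in I_i$ the polynomial $b_j=\partial_jR_i\neq0$ does not depend on $z_j$, and no other factor of $f$ depends on $z_j$, so
\[
\partial_j^{l_j}f=(-1)^{l_j}n_i(n_i+1)\cdots(n_i+l_j-1)\,b_j^{\,l_j}R_i^{-l_j}f .
\]
Hence $b_j^{\,l_j}$ divides $R_i^{l_j}P$, and every irreducible factor of $b_j$ is, up to a constant, some $R_{i'}$. It is not $R_i$, because $b_j$ has smaller degree than $R_i$. It is not $R_{i'}$ with $i'\ne i$, because $R_{i'}$ depends on a variable outside $I_i$ and $b_j$ does not. So $b_j=A_j$ is a nonzero constant, $R_i=\sum_{j\in I_i}A_jz_j+B_i$, and $f$ has the form \eqref{eq:form}, the constant factor of $P$ being absorbed into $B_0$. \qed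

\medskip
Apart from the appeal to Proposition~\ref{prop:analytic}, this section used only $l_k\ge1$.

\section{The mechanism behind Proposition~\ref{prop:analytic}}\label{sec:idea}

Fix all variables except $x=z_k$, put $q=l_k$ and $v=\partial_xg$, and suppose that $v$ is transcendental in $x$. On the line we have a meromorphic function $y$ such that $F=y^{(q)}$ has no zeros, and $y=Ee^gP^{-N}$, where $E$ is a polynomial in derivatives of $g$ and $P$. Thus $\log|E|$ is of the order of $\log|v|$, and away from the zeros of $v$, $E$ and $P$ the logarithmic derivative $V=y'/y$ equals $v$ up to an error that is \emph{moderate}, meaning polynomial in $\log|v|$ and in the geometric data. Since $F$ has no zeros, the functions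
\[
\varphi=\frac{y}{F}\qquad\text{and}\qquad K_p=\frac{py'-p'y}{F}=(pV-p')\,\varphi\qquad(p\text{ a polynomial},\ \deg p<q)
\]
are entire, so $\log|\varphi|$ and $\log|K_p|$ are subharmonic. Put $G=1/\varphi=y^{(q)}/y$. We describe the argument for $q=2$.

\emph{$K_p$ cannot be tiny where $v$ is moderate.} Take $p=1$ and $K=K_1=y'/y''$. Then $V=KG$, and $G=y''/y=V^2+V'$. Dividing by $G$,
\begin{equation}\label{eq:identity}
1=K^2G+K'+K\,\frac{G'}{G}.
\end{equation}
On a disc where $G$ and $G'/G$ are moderate and $K$ is so small that it beats all moderate quantities, the right side is small, which is absurd.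

\emph{$K_p$ is tiny where $v$ is huge.} There $G\approx v^2$ and $K_1\approx1/v$; for general $q$, $K_p\approx p\,v^{1-q}$. For $q=1$ one has $K_1\equiv1$, and the argument collapses, as it must by Example~\ref{ex:sharp}.

A transcendental $v$ is huge somewhere. We shall find a disc on which $\log|v|$ is a large positive harmonic function and a point $b$ on its boundary at which $v$ is moderate. On a small circle about $b$, a quarter of which lies well inside the disc, $\log|K_p|\le-0.33\,S$ on that quarter, where $S$ is large. If $\log|K_p|\le S/25$ on the rest of the circle, then subharmonicity makes $K_p$ tiny near $b$, in conflict with \eqref{eq:identity}. The difficulty is this upper bound. Where $v$ is moderate, $K_1=V\varphi$ is as large as $\varphi$, and $\varphi$ may be very large.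

\begin{example}\label{ex:one}
Let $y=p+e^{ax}$ with $a\ne0$ and $\deg p=1$. Then $F=a^2e^{ax}$ and
\[
\varphi=a^{-2}\big(1+pe^{-ax}\big),\qquad K_1=a^{-1}+a^{-2}p'e^{-ax},\qquad K_p=a^{-2}(ap-p').
\]
In the half-plane $\operatorname{Re}ax<0$ both $\varphi$ and $K_1$ grow exponentially, but $K_p$ does not.
\end{example}

The example shows the remedy. Where $\varphi$ is large, $y''=Gy$ with $G$ tiny, so $y$ is close to a polynomial $p$ of degree less than $2$, and for this $p$ the numerator $py'-p'y$ nearly cancels. The closeness propagates along paths on which $\varphi$ stays large, that is, within one component (a \emph{tract}) of a set $\{\log|\varphi|>c\}$. Different tracts may need different polynomials.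

\begin{example}\label{ex:two}
Let $y=\int_0^x(x-t)e^{-t^2}dt=x\int_0^xe^{-t^2}dt-\frac12+\frac12e^{-x^2}$, so that $F=e^{-x^2}$. Along the real axis, $y$ approaches $\frac{\sqrt\pi}{2}x-\frac12$ as $x\to+\infty$ and $-\frac{\sqrt\pi}{2}x-\frac12$ as $x\to-\infty$, and $\log|\varphi|\sim x^2$ in both directions.
\end{example}

The growth rates in the two examples are the point. The function $\operatorname{Re}x^{\pi/\theta}$ is positive and harmonic in a sector of opening $\theta$ and vanishes on its sides. A tract that has a half-plane to itself can grow linearly, as in Example~\ref{ex:one}. Two tracts that share a half-plane have exponents with $\pi/\theta_1+\pi/\theta_2\ge4$, so on average they grow quadratically. Seen from $b$, the disc where $v$ is huge and $\varphi$ is small occupies almost a half-plane. At distance $\tau d$ from $b$, where $d$ is the radius of the disc, the gain $S$ is linear in $\tau$, while two tracts can both reach a height of at most about $\tau^{12/7}$ times the global bound for $\log|\varphi|$. For small $\tau$ only one tract matters, and one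 polynomial $p$ suffices.

\section{Tools from one complex variable}\label{sec:tools}

We write $D(a,s)$ for the open disc with center $a$ and radius $s$, and $dA$ for area measure.

\subsection{Standard facts}

\begin{enumerate}
\item[(J)] \emph{Jensen.} If $\chi$ is holomorphic near $\overline{D(a,s)}$ and $\chi(a)\ne0$, then the mean of $\log|\chi|$ over $\partial D(a,s)$ equals $\log|\chi(a)|+\sum\log(s/|\zeta-a|)$, the sum over the zeros $\zeta$ in $D(a,s)$. So the mean is at least $\log|\chi(a)|$, and the number of zeros in $D(a,t)$, $t<s$, is at most $\big(\max_{\partial D(a,s)}\log|\chi|-\log|\chi(a)|\big)/\log(s/t)$.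
\item[(PJ)] \emph{Differentiated Poisson--Jensen formula.} If $\chi\not\equiv0$ is holomorphic near $\overline{D(0,s)}$, then for $|x|<s$
\[
\frac{\chi'(x)}{\chi(x)}=\frac1{2\pi}\int_0^{2\pi}\log|\chi(se^{i\theta})|\,\frac{2se^{i\theta}}{(se^{i\theta}-x)^2}\,d\theta+\sum_\zeta\Big[\frac1{x-\zeta}+\frac{\bar\zeta}{s^2-\bar\zeta x}\Big],
\]
the sum over the zeros $\zeta$ in $D(0,s)$.
\item[(P)] \emph{Poisson majorant.} If $h$ is subharmonic near $\overline{D(a,s)}$ and $|x-a|=t<s$, then $h(x)\le\frac1{2\pi}\int_0^{2\pi}\mathcal{P}(\theta)\,h(a+se^{i\theta})\,d\theta$, where $\frac{s-t}{s+t}\le\mathcal{P}\le\frac{s+t}{s-t}$.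
\item[(H)] \emph{Harnack.} If $h\ge0$ is harmonic in $D(a,s)$ and $|x-a|=t<s$, then $\frac{s-t}{s+t}h(a)\le h(x)\le\frac{s+t}{s-t}h(a)$. Letting $t\to0$ gives $|\nabla h(a)|\le2h(a)/s$. If instead $|h|\le H$, apply this to $H+h$ to get $|\nabla h(a)|\le4H/s$.
\item[(W)] \emph{Wirtinger.} If $h$ is Lipschitz on an interval of length $\ell$ and vanishes at both ends, then $\int h'^2\ge(\pi/\ell)^2\int h^2$.
\item[(B)] \emph{Higher logarithmic derivatives.} If $L=\chi'/\chi$ and $j\ge1$, then $\chi^{(j)}/\chi$ equals $L^j$ plus a universal integer combination of products of at least one and at most $j-1$ factors $L^{(i)}$, $i\le j-1$. This follows by induction from $\chi^{(j+1)}/\chi=(\chi^{(j)}/\chi)'+L\,\chi^{(j)}/\chi$.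
\end{enumerate}

\subsection{Two tracts next to a disc}

\begin{lemma}\label{lem:tracts}
There is an absolute constant $C_*\ge1$ with the following property. Let $|a-b|=d>0$, $0<\tau\le10^{-3}$, $r=\tau d$ and $s=d/10$. Let $\varphi$ be holomorphic near $\overline{D(b,s)}$ and $u=\log|\varphi|$, and suppose that $u\le H$ on $D(b,s)$ and $u<0$ on $D(b,s)\cap D(a,d-r/20)$. If $c>0$ and $x_1,x_2\in\overline{D(b,2r)}$ lie in different components of $\{u>c\}\cap D(b,s)$, then
\[
\min\big(u(x_1),u(x_2)\big)-c\le C_*\tau^{12/7}H .
\]
\end{lemma}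

\begin{proof}
In this proof $C$ denotes absolute constants. Let $W_1,W_2$ be the two components, and let $h_i=u-c$ on $W_i$ and $h_i=0$ on $D(b,s)\setminus W_i$. On $\partial W_i\cap D(b,s)$ we have $u=c$. So $h_i$ is continuous and $0\le h_i\le H$. It is subharmonic, being harmonic in $W_i$ and zero, hence below its means, at the other points. We measure the growth of $h_i$ by its Dirichlet integral
\[
J_i(t)=\int_{D(b,t)}|\nabla h_i|^2\,dA .
\]

\emph{Regularity.} The function $u$ is harmonic near the compact set $\{u\ge c\}\cap\overline{D(b,s)}$, so its derivatives of first and second order are bounded on $W_i$. Let $X_i=(u-c)\nabla u$ on $W_i$ and $X_i=0$ elsewhere. Both $h_i$ and $X_i$ have bounded derivatives in $W_i$ and vanish on $\partial W_i\cap D(b,s)$ and outside $W_i$. Such a function is Lipschitz on the disc: if the segment between two points leaves $W_i$, compare the value at each endpoint lying in $W_i$ with the value $0$ at the first exit point seen from that endpoint. The set $\partial W_i\cap D(b,s)$ lies in a level set of the nonconstant real-analytic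 function $|\varphi|^2$ and has area zero. In $W_i$, $\operatorname{div}X_i=|\nabla u|^2+(u-c)\Delta u=|\nabla u|^2$. Hence $\operatorname{div}X_i=|\nabla h_i|^2$ almost everywhere, and the divergence theorem, which holds for Lipschitz fields by mollification, applies to $X_i$.

\emph{Angles.} Let $r\le t\le s$. The point of $\partial D(b,t)$ at angle $\omega$ from the direction $a-b$ has squared distance $d^2+t^2-2dt\cos\omega$ from $a$. Since $(d-r/20)^2>d^2-dr/10$, it lies in $D(a,d-r/20)$ if $\cos\omega\ge\frac{t}{2d}+\frac{r}{20t}$. The right side is at most $\frac1{20}+\frac1{20}$, and $\cos\frac{5\pi}{12}>\frac14$. So $W_1$ and $W_2$ miss an arc of angular measure $\frac{5\pi}{6}$, and the angular measures $\theta_i(t)$ of $W_i\cap\partial D(b,t)$ satisfy $\theta_1+\theta_2\le\frac{7\pi}6$. For $t>2r$ we have $\theta_i(t)>0$: otherwise $h_i=0$ on $\partial D(b,t)$, and the maximum principle contradicts $h_i(x_i)>0$. Put $\alpha_i=\pi/\theta_i$. Then $\alpha_i\ge\frac67$ and $\alpha_1+\alpha_2\ge\frac{4\pi}{\theta_1+\theta_2}\ge\frac{24}7$. In polar coordinates $(t,\theta)$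 about $b$, (W) on each arc of $W_i\cap\partial D(b,t)$ gives
\begin{equation}\label{eq:wirt}
\int(\partial_\theta h_i)^2\,d\theta\ge\alpha_i^2\int h_i^2\,d\theta\qquad(2r<t<s).
\end{equation}

\emph{Growth.} For $t>2r$ we have $J_i(t)>0$, since $h_i$ is positive at $x_i$ and zero at the other point. The function $J_i$ is absolutely continuous, with $tJ_i'=\int[(\partial_\theta h_i)^2+(t\partial_th_i)^2]\,d\theta$ for almost every $t$. By the divergence theorem, the Cauchy--Schwarz inequality and \eqref{eq:wirt},
\[
J_i(t)=\int h_i\,t\partial_th_i\,d\theta\le\frac1{\alpha_i}\Big(\int(\partial_\theta h_i)^2d\theta\Big)^{1/2}\Big(\int(t\partial_th_i)^2d\theta\Big)^{1/2}\le\frac{tJ_i'(t)}{2\alpha_i}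
\]
for almost every $t\in(2r,s)$. Hence $(\log J_1J_2)'\ge2(\alpha_1+\alpha_2)/t\ge\frac{48}{7t}$. Integrating over $[8r,s/2]$, where $8r\le s/2$ because $\tau\le10^{-3}$,
\begin{equation}\label{eq:JJ}
J_1(8r)J_2(8r)\le(160\tau)^{48/7}J_1(s/2)J_2(s/2).
\end{equation}

\emph{Upper bound at radius $s/2$.} Let $\zeta$ be a smooth function with compact support in $D(b,s)$, $\zeta=1$ on $D(b,s/2)$ and $|\nabla\zeta|\le C/s$. From $\int\operatorname{div}(\zeta^2X_i)\,dA=0$,
\[
\int\zeta^2|\nabla h_i|^2=-2\int\zeta h_i\nabla\zeta\cdot\nabla h_i\le\frac12\int\zeta^2|\nabla h_i|^2+2\int h_i^2|\nabla\zeta|^2,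
\]
so $J_i(s/2)\le4H^2\int|\nabla\zeta|^2\le CH^2$.

\emph{Lower bound at radius $8r$.} The function $h_i^2$ is subharmonic. For $t\in[4r,8r]$ we have $|x_i-b|\le t/2$, so (P) and \eqref{eq:wirt} give $h_i(x_i)^2\le\frac3{2\pi}\int h_i^2\,d\theta\le\frac3{2\pi}\cdot\frac{49}{36}\int(\partial_\theta h_i)^2\,d\theta$. Integrate against $dt/t$ over $[4r,8r]$ and use $(\partial_\theta h_i)^2/t\le t|\nabla h_i|^2$ to get $h_i(x_i)^2\le CJ_i(8r)$.

Together with \eqref{eq:JJ}, these bounds give $h_1(x_1)^2h_2(x_2)^2\le C\tau^{48/7}H^4$. Take fourth roots.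
\end{proof}

\subsection{Short paths in a tract}

To carry an estimate from one point of a tract to another we need a path of controlled length. A tract can be tortuous, but for most levels its boundary is short, and one can walk around obstacles along the boundary.

\begin{lemma}\label{lem:path}
Let $\varphi$ be holomorphic and nonconstant near $\overline{D}$, where $D=D(b,s)$. Let $u=\log|\varphi|$ and $I=\int_D|\varphi'/\varphi|\,dA$. Every interval of length $L>0$ contains a level $c$ such that any two points in one component $W$ of $\{u>c\}\cap D$ are joined by a piecewise smooth path in $\overline{W}$ of length at most $2I/L+(2\pi+2)s$.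
\end{lemma}

\begin{proof}
\emph{The level.} Off the zeros of $\varphi$ we have $|\nabla u|=|\varphi'/\varphi|$, and the coarea formula says that $\int_{\mathbb{R}}\ell(c)\,dc=I$, where $\ell(c)$ is the length of $\{u=c\}\cap D$. So $\ell(c)\le2I/L$ for $c$ in a subset of measure at least $L/2$ of the given interval. We discard the finitely many values of $u$ at zeros of $\varphi'$ in $\overline{D}$, and the $c$ for which $e^{2c}$ is a critical value of the restriction of $|\varphi|^2$ to $\partial D$, a null set by Sard's theorem. Fix a remaining $c$. Then $\nabla u\ne0$ on $\{u=c\}\cap\overline{D}$, and $\{u=c\}$ meets $\partial D$ transversally.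

\emph{The boundary of $W$.} Let $\Omega=\{u\ge c\}\cap\overline{D}$ and let $\xi\in\Omega$ be a point outside the open set $O=\{u>c\}\cap D$. Either $\xi\in D$ and $u(\xi)=c$, or $\xi\in\partial D$ and $u(\xi)>c$, or $\xi\in\partial D$ and $u(\xi)=c$. In the first two cases $\Omega$ is a half-plane in suitable smooth coordinates near $\xi$; in the third, $u-c$ and $s-|x-b|$ are coordinates in which $\Omega$ is a quadrant. So $\partial\Omega=\Omega\setminus O$, and each $\xi\in\partial\Omega$ has a neighborhood $U$ in which $\partial\Omega$ is a piecewise smooth arc that splits $U$ into two connected sides, $U_+\subset O$ and $U_-$ disjoint from $\Omega$. Thus $\partial\Omega$ is a finite union of disjoint piecewise smooth Jordan curves, of total length at most $\ell(c)+2\pi s$. We have $\partial W\subset\partial\Omega$. If $\xi\in\partial W$, then $U_+$ meets $W$, so $U_+\subset W$ and the whole arc lies in $\partial W$. Hence $\partial W$ is a union of some of these curves.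

\emph{The path.} Let $x_1,x_2\in W$. Follow the segment $[x_1,x_2]$ from $x_1$. If it meets $\partial W$, let $\beta$ be the boundary curve met first, and run along $\beta$ to the last point $\xi$ of the segment on $\beta$; here $\xi\ne x_2$. We claim that the segment is in $W$ immediately after $\xi$. By the Jordan curve theorem $\mathbb{C}\setminus\beta$ has two components and $\xi$ lies on the boundary of both, so the sides $U_+$ and $U_-$ at $\xi$ lie in different components. The connected set $W$ does not meet $\beta$ and contains $U_+$, so it lies in the component of $U_+$. The rest of the segment after $\xi$ does not meet $\beta$ and ends in $W$, so it lies in the same component and therefore avoids $U_-$. Near $\xi$ it lies in $U_+\subset W$, as claimed. Continue along the segment until it meets $\partial W$ again, necessarily in a curve not used before, and repeat. Each curve is used at most once, so the procedure stops, and the length is at most $|x_1-x_2|$ plus the length of $\partial W$.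
\end{proof}

\section{Proof of Proposition~\ref{prop:analytic}}\label{sec:proof}

\subsection{Setting}

Write $x=z_k$ and $q=l_k\ge2$, let $w\in\mathbb{C}^{m-1}$ denote the other variables and $|w|$ the maximum norm. (If $m=1$, then $w$ is absent, and the factor $\delta-|w-w^0|$ below is replaced by $1$.) By Lemma~\ref{lem:normal}, $F=e^h/Q$, where the irreducible factors of $Q$ divide $P$. Put $\mathbf{l}'=\mathbf{l}-qe_k$, $N=1+|\mathbf{l}'|$ and
\[
v=\partial_xg,\qquad y=\partial^{\mathbf{l}'}f,\qquad E=P^Ne^{-g}y,\qquad \Phi=P^{N+q}e^{-g}F,\qquad\psi=h-g .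
\]
For any first-order derivative $\partial$ and any entire $H$,
\[
\partial\big(He^gP^{-n}\big)=\big(P\,\partial H+PH\,\partial g-nH\,\partial P\big)e^gP^{-n-1}.
\]
Starting from $f=e^gP^{-1}$, we see that $E$ is a polynomial in the $\partial_w^aP$ and the $\partial_w^ag$ with $1\le|a|\le|\mathbf{l}'|$ for the latter. Starting from $y=Ee^gP^{-N}$ and using $F=\partial_x^qy$, we see that $\Phi$ is a polynomial in $E,v,P$ and their $x$-derivatives of order at most $q$. Both are entire, and $E\not\equiv0$ because $F\not\equiv0$.

Assume, for a contradiction, that $v$ is not a polynomial in $x$ with entire coefficients. The entire function $vEP$ is not identically zero, so after a translation in $x$ there are $w^0$ and $0<\delta\le1$ such that $v,E,P$, and hence $Q$, have no zeros on $\{|w-w^0|\le\delta\}\times\{0\}$. Put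
\[
\Lambda=\log^+|v|,\qquad M(R)=\max\{\Lambda(w,x):|w-w^0|\le\delta/2,\ |x|\le R\}.
\]
Then
\begin{equation}\label{eq:growth}
M(R)/\log R\to\infty\qquad(R\to\infty).
\end{equation}
Otherwise $M(R_i)\le\mu\log R_i$ for some $\mu$ and some $R_i\to\infty$. Writing $v=\sum v_n(w)x^n$ with entire $v_n$, Cauchy's estimates give $|v_n(w)|\le R_i^{\mu-n}$ for $|w-w^0|\le\delta/2$, so $v_n\equiv0$ for $n>\mu$, against the assumption.

From now on $R$ is a large parameter. The letters $C\ge1$ and $c_1>0$ denote constants that may change from line to line but do not depend on $R$, and all statements are for $R$ sufficiently large. We fix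
\[
A=128,\qquad\varepsilon=1/100 .
\]

\subsection{Choice of a line and of a point on it}

We need a point at which $\Lambda$ takes a large value $T$ while $\Lambda\le CT$ on a disc about the origin reaching beyond the point, uniformly for nearby lines; the uniformity is what bounds $E$, which involves derivatives in $w$. Maximizing $\Lambda$ against a weight that vanishes on the boundary achieves this. Let $(\hat w,\hat x)$ maximize
\[
\Lambda(w,x)\,(R-|x|)^A\,(\delta-|w-w^0|)^A\qquad\text{on }\{|x|\le R,\ |w-w^0|\le\delta\}.
\]
The maximum is positive by \eqref{eq:growth}. Put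
\[
T=\Lambda(\hat w,\hat x),\qquad2\rho=R-|\hat x|>0,\qquad2\hat\delta=\delta-|\hat w-w^0|>0,\qquad M=M(R/2).
\]
Comparison with a point where $M(R/2)$ is attained gives $M(R/2)^{\phantom{A}}\!\!\cdot(R/2)^A(\delta/2)^A\le T(2\rho)^A(2\hat\delta)^A$. Since $2\rho\le R$ and $2\hat\delta\le\delta$,
\begin{equation}\label{eq:select}
T\ge4^{-A}M\to\infty,\qquad R/\rho\le8(T/M)^{1/A},\qquad\delta/\hat\delta\le8(T/M)^{1/A}.
\end{equation}
If $|w-\hat w|\le\hat\delta$ and $|x|\le|\hat x|+\rho$, then $\delta-|w-w^0|\ge\hat\delta$ and $R-|x|\ge\rho$, so maximality gives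
\begin{equation}\label{eq:doubling}
\Lambda(w,x)\le4^AT\qquad(|w-\hat w|\le\hat\delta,\ |x|\le|\hat x|+\rho).
\end{equation}
Also $\hat x\ne0$, because $\Lambda(\hat w,0)\le C<T$. The scale of all error terms is
\[
\lambda=1+\log T+\log R+\log^+(1/\rho),
\]
and ``moderate'' now means at most $e^{C\lambda}$. For instance $T$, $R$, $1/\rho$ and their powers are moderate. By \eqref{eq:select}, $\log^+(1/\rho)\le\log(R/\rho)\le C+\log T$ and $\log(1/\hat\delta)\le C+\log T$. With \eqref{eq:growth} this gives
\begin{equation}\label{eq:lambda}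
\lambda\le C(\log T+\log R),\qquad\log R=o(M),\qquad\lambda=o(T).
\end{equation}
\emph{From now on $w=\hat w$ is fixed, all functions are functions of $x$ unless a $w$-derivative is written, and $'=d/dx$.}

\subsection{Bounds on the line}

Let $\mathcal{Z}$ be the collection of zeros, with multiplicity, of $v$, $E$ and $P$ in $|x|<R_1$, where $R_1=|\hat x|+\rho/2$.

\begin{lemma}\label{lem:bounds}
\begin{enumerate}
\item[(a)] $\log|v|,\log|E|\le CT$ for $|x|\le|\hat x|+\rho$, and $\log|\Phi|\le CT$ for $|x|\le R_1$.
\item[(b)] Let $x_c\in\{0,\hat x\}$. Every interval of length $\rho/16$ of radii $t$ with $\partial D(x_c,t)\subset\{|x|\le R\}$ contains a $t$ such that $|P|\ge e^{-C\lambda}$ on $\partial D(x_c,t)$.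
\item[(c)] $|\operatorname{Re}\psi|\le CTR/\rho$ for $|x|\le|\hat x|+\rho/8$, and $|\psi'|\le e^{C\lambda}$ for $|x|\le|\hat x|+\rho/16$.
\item[(d)] $\#\mathcal{Z}\le CTR/\rho$.
\item[(e)] For $\chi\in\{v,E,P,Q\}$, $0\le j\le q$ and $|x|\le|\hat x|+\rho/4$,
\[
\big|(\chi'/\chi)^{(j)}(x)\big|\le e^{C\lambda}\Big(1+\sum_{\zeta\in\mathcal{Z}}|x-\zeta|^{-1-j}\Big).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
By compactness of $\{|w-w^0|\le\delta\}\times\{0\}$, the values $|v(0)|,|E(0)|,|P(0)|$ are at least $1/C$, and $|\psi(0)|$ and $|\partial_w^ag(0)|$ for $|a|\le|\mathbf{l}|$ are at most $C$. The polynomials $P$, $Q$ and their derivatives are at most $R^C\le e^{C\lambda}$ for $|x|\le R$.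

(a) The bound for $v$ is \eqref{eq:doubling}. Cauchy's estimates in $w$ give $|\partial_w^av|\le C\hat\delta^{-|a|}\exp(4^AT)\le e^{CT}$ for $|x|\le|\hat x|+\rho$ and $|a|\le|\mathbf{l}|$. Then $\partial_w^ag(x)=\partial_w^ag(0)+\int_0^x\partial_w^av\,dt$ is at most $C+Re^{CT}\le e^{CT}$ in modulus, which bounds $E$. Cauchy's estimates in $x$ on discs of radius $\rho/2$ bound the derivatives of $E$ and $v$, and hence $\Phi$, for $|x|\le R_1$.

(b) Write $P(x)=P(0)\prod(1-x/\zeta_i)$ with at most $\deg P$ factors. Choose $t$ in the interval at distance at least $\rho/C$ from the numbers $|\zeta_i-x_c|$. On the circle, $|1-x/\zeta_i|=|\zeta_i-x|/|\zeta_i|\ge\rho/(2CR)$ if $|\zeta_i|\le2R$, and $|1-x/\zeta_i|\ge\frac12$ otherwise.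

(c) We have $e^\psi=QFe^{-g}=Q\Phi P^{-N-q}$. By (a) and (b), $\operatorname{Re}\psi\le CT$ on a circle about $0$ with radius in $[|\hat x|+\rho/4,R_1]$, hence for $|x|\le|\hat x|+\rho/4$ by the maximum principle. Apply (H) on this disc to the nonnegative function $CT-\operatorname{Re}\psi$, which is at most $CT+C$ at $0$; for $|x|\le|\hat x|+\rho/8$ the Harnack factor is at most $2R/(\rho/8)$. This gives the first bound. The gradient estimate in (H) on discs of radius $\rho/16$ gives $|\psi'|=|\nabla\operatorname{Re}\psi|\le CTR/\rho^2$.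

(d) Apply (J) with $a=0$, $s=|\hat x|+\rho$, $t=R_1$, where $\log(s/t)\ge1-t/s\ge\rho/(2R)$.

(e) Let $\chi\in\{v,E\}$ and use (PJ) with $s=R_1$. Since $|\log|\chi||=2\log^+|\chi|-\log|\chi|$, (a) and (J) show that the mean of $|\log|\chi||$ over $|x|=R_1$ is at most $CT$. For $|\zeta|<R_1$ we have $|R_1^2-\bar\zeta x|\ge|\zeta|(R_1-|x|)$, so the $j$-th derivative $j!\,\big(\bar\zeta/(R_1^2-\bar\zeta x)\big)^{j+1}$ of the last term is at most $j!\,(4/\rho)^{j+1}$ in modulus. The $j$-th derivative of the kernel is at most $CR(4/\rho)^{j+2}$. With (d) the bound follows. For $\chi\in\{P,Q\}$, $\chi'/\chi$ is a sum of at most $C$ terms $1/(x-\zeta)$, where $\zeta$ is a zero of $P$; either $\zeta\in\mathcal{Z}$ or $|x-\zeta|\ge\rho/4$.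
\end{proof}

As in Section~\ref{sec:idea}, put
\begin{equation}\label{eq:defs}
V=\frac{y'}y=v+\frac{E'}E-N\frac{P'}P,\qquad\varphi=\frac yF=EQP^{-N}e^{-\psi},\qquad G=\frac1\varphi=\frac{y^{(q)}}y .
\end{equation}
On our line $F=e^h/Q=y^{(q)}$ has no zeros. Where $y$ is holomorphic, $F$ is finite and nonzero; at a pole of $y$ of order $\mu$, $F$ has a pole of order $\mu+q$. Hence $\varphi$ \emph{is entire and vanishes exactly at the zeros and poles of $y$}, which are zeros of $E$ or $P$. Since $V$ has only simple poles, located at these points, $K_p=(pV-p')\varphi$ is entire for every polynomial $p$. By Lemma~\ref{lem:bounds}(a)--(c) on a circle about $\hat x$ with radius in $[\rho/16,\rho/8]$ and the maximum principle, there is a constant $C_0$ such that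
\begin{equation}\label{eq:phiup}
\log|\varphi|\le\Gamma T\quad\text{on }D(\hat x,\rho/16),\qquad\Gamma=C_0R/\rho .
\end{equation}
Finally, \eqref{eq:defs} gives
\begin{equation}\label{eq:phider}
\frac{\varphi'}\varphi=\frac{E'}E+\frac{Q'}Q-N\frac{P'}P-\psi'.
\end{equation}

\subsection{Parameters, and the size of $G$ away from $\mathcal{Z}$}

The ratio $\tau$ of the small scale to the large one is chosen so that the bound of Lemma~\ref{lem:tracts} with $H=\Gamma T$ becomes half of $\varepsilon\tau T$:
\begin{equation}\label{eq:tau}
\tau=\Big(\frac\varepsilon{2C_*\Gamma}\Big)^{7/5},\qquad S=\tau T,\qquad C_*\tau^{12/7}\,\Gamma T=\tfrac12\varepsilon S .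
\end{equation}
Since $R/\rho\ge2$, we may enlarge $C_0$ so that $\tau\le10^{-3}$. The price of a small $\tau$ is a smaller gain $S$, and $S$ must still dominate the errors. Here the large exponent $A$ is used: by \eqref{eq:select}, $\Gamma^{7/5}\le C(T/M)^{7/640}\le C(T/M)^{1/2}$, the last step because $T/M\ge4^{-A}$. So $S\ge c_1(TM)^{1/2}$, which is at least $c_1T^{1/2}$ and at least $c_1M$. By \eqref{eq:lambda},
\begin{equation}\label{eq:Slarge}
\lambda/S\to0\qquad(R\to\infty).
\end{equation}
Put
\[
c_0=\frac1{200A},\qquad N_0=\#\mathcal{Z}+q,\qquad\eta=10^{-4}\,\frac{\tau c_0\rho}{TN_0}.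
\]
Then $N_0$, $1/\tau$ and $1/\eta$ are moderate. A point $x\in D(\hat x,\rho/16)$ is \emph{regular} if $|x-\zeta|\ge\eta$ for all $\zeta\in\mathcal{Z}$.

\begin{lemma}\label{lem:dich}
There is a constant $C_1\ge1$ such that, with $\kappa=C_1\lambda$, at every regular point
\begin{align}
|v|\ge e^\kappa&\ \Longrightarrow\ |V|\le e^{C\lambda}|v|,\quad|G/v^q-1|\le\tfrac12,\quad|\varphi|\le2|v|^{-q},\label{eq:big}\\
|v|\le e^\kappa&\ \Longrightarrow\ |V|\le e^{C\lambda},\quad|G|\le e^{C\lambda}.\label{eq:small}
\end{align}
\end{lemma}

\begin{proof}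
Let $0\le j\le q$ and $v_+=\max(1,|v|)$. At a regular point, Lemma~\ref{lem:bounds}(e) and \eqref{eq:defs} give $|(V-v)^{(j)}|\le e^{C\lambda}$, and with (B) for $\chi=v$ also $|v^{(j)}|\le e^{C\lambda}|v|$. Hence $|V^{(j)}|\le e^{C\lambda}v_+$ and $|V^q-v^q|\le q|V-v|\max(|V|,|v|)^{q-1}\le e^{C\lambda}v_+^{q-1}$. By (B) for $\chi=y$, $G-V^q$ is a combination of products of at most $q-1$ factors $V^{(i)}$. So $|G-v^q|\le e^{C_2\lambda}v_+^{q-1}$ for some $C_2$. Take $C_1=C_2+1$; if $|v|\ge e^\kappa$, then $|G/v^q-1|\le e^{-\lambda}<\frac12$. The other assertions follow.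
\end{proof}

\subsection{The touching disc}

We look for a point near $\hat x$ at which $|v|$ has dropped from $e^T$ to the moderate value $e^\kappa$. First, the drop does not happen too close to $\hat x$. By maximality and $R-|x|\ge2\rho-|x-\hat x|$,
\[
\Lambda(x)\le T\Big(1-\frac{|x-\hat x|}{2\rho}\Big)^{-A}\le T\Big(1+\frac{2A|x-\hat x|}\rho\Big)\qquad(|x-\hat x|\le\rho/A),
\]
because $(1-t)^{-A}\le e^{2At}\le1+4At$ for $0\le t\le1/(2A)$. With $t_0=2c_0\rho/T=\rho/(100AT)$ we get $\log|v|\le T+\frac1{25}$ on $\overline{D(\hat x,2t_0)}$, while $\log|v(\hat x)|=T$. Since $\frac1{25}<\log2$, (J) shows that $v$ has no zero in $D(\hat x,t_0)$. Then (H), applied to $T+\frac1{25}-\log|v|$, gives $\log|v|\ge T-1$ on $D(\hat x,t_0/2)$.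

Let $d$ be the largest number in $(0,\rho/16]$ such that $|v|>e^\kappa$ on $\Delta=D(\hat x,d)$. Since $T-1>\kappa$ by \eqref{eq:lambda}, $d\ge t_0/2=c_0\rho/T$. Second, the drop does happen. On $\Delta$ the function $\Lambda=\log|v|$ is positive and harmonic, so $|\nabla\log\Lambda(\hat x)|\le2/d$ by (H). On the other hand $\log\Lambda(x)+A\log(R-|x|)$ is smooth near $\hat x\ne0$ and maximal there, so $|\nabla\log\Lambda(\hat x)|=A/(2\rho)=64/\rho$. Hence $d\le\rho/32$. As $d<\rho/16$, the disc cannot be enlarged only because there is a point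
\[
b\in\partial\Delta\quad\text{with}\quad|v(b)|=e^\kappa .
\]
Put $r=\tau d$ and $s=d/10$; see Figure~\ref{fig:disc}. All points used below lie in $D(\hat x,2d)\subset D(\hat x,\rho/16)$, and $d$, $1/d$, $1/r$ are moderate. By (H),
\begin{equation}\label{eq:harnackv}
\log|v(x)|\ge T\,\frac{d-|x-\hat x|}{2d}\qquad(x\in\Delta).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\begin{scope}
\clip (-4.5,-2.3) rectangle (2.4,2.3);
\fill[gray!12] (-4,0) circle (4);
\draw (-4,0) circle (4);
\end{scope}
\fill[gray!45] (0.4,0.1) .. controls (0.7,0.8) and (1.0,1.1) .. (50:2) arc (50:-40:2) .. controls (1.1,-0.8) and (0.6,-0.5) .. cycle;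
\draw (0,0) circle (2);
\draw[dashed] (0,0) circle (0.9);
\draw[very thick] (135:0.9) arc (135:225:0.9);
\fill (0,0) circle (0.04) node[below right] {$b$};
\fill (-4,0) circle (0.04) node[below] {$\hat x$};
\node at (-3.2,1.5) {$\Delta$};
\node at (1.45,0.15) {$W$};
\node[right] at (1.4,-1.75) {$D(b,s)$};
\end{tikzpicture}
\caption{The touching disc (not to scale). On $\Delta=D(\hat x,d)$ we have $|v|>e^\kappa$, and $|v(b)|=e^\kappa$. On the thick quarter of the dashed circle $|x-b|=r$, $\log|v|$ is at least $0.34\,S$ and $K$ is tiny. At most one tract $W$ of $\{\log|\varphi|>c\}$ in $D(b,s)$ reaches the height $c+\varepsilon S$ within distance $2r$ of $b$.}\label{fig:disc}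
\end{figure}

The estimates of Lemma~\ref{lem:dich} hold only away from $\mathcal{Z}$, but they are applied to entire functions, and the maximum principle fills the gaps. A circle $\partial D(x,t)$ meets $D(\zeta,\eta)$ only if $t$ lies in an interval of length $2\eta$, and $2\eta N_0\le2\cdot10^{-4}\tau d=r/5000$ because $d\ge c_0\rho/T$. Therefore:
\begin{equation}\label{eq:circles}
\begin{array}{l}
\text{given at most $N_0$ points and a center $x$, every interval of length greater than}\\
\text{$r/5000$ contains a $t$ such that $\partial D(x,t)$ has distance at least $\eta$ from these points.}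
\end{array}
\end{equation}
For $x\in D(\hat x,d-r/20)$ take such a circle of regular points with $t<r/4000$. It lies in $\Delta$, so $|\varphi|\le2e^{-q\kappa}<1$ on it by \eqref{eq:big}, and $|\varphi(x)|<1$. Together with \eqref{eq:phiup} this verifies the hypotheses of Lemma~\ref{lem:tracts} with $a=\hat x$ and $H=\Gamma T$. By \eqref{eq:tau}, with $u=\log|\varphi|$:
\begin{equation}\label{eq:onetract}
\begin{array}{l}
\text{if $c>0$, $x_1,x_2\in\overline{D(b,2r)}$ and $u(x_i)\ge c+\varepsilon S$ for $i=1,2$, then $x_1$ and $x_2$}\\
\text{lie in the same component of $\{u>c\}\cap D(b,s)$.}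
\end{array}
\end{equation}

\subsection{The polynomial $p$ and an upper bound for $K_p$}

Let $x^*$ be a point of $\overline{D(b,2r)}$ at which $|\varphi|$ is maximal. If $u(x^*)\le3\varepsilon S$, let $p=1$. Otherwise let $p$ be the Taylor polynomial of $y$ at $x^*$ of degree at most $q-1$; since $\varphi(x^*)\ne0$, the value $y(x^*)$ is finite and nonzero, so $p\not\equiv0$. Multiplying $y$, $F$ and $p$ by one constant changes none of $V,\varphi,G$, so we may assume
\[
\sup_{D(b,d)}|p|=1 .
\]
By Cauchy's estimates, $|p^{(j)}|\le e^{C\lambda}$ on $D(b,d/2)$ for $0\le j\le q$. Moreover,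
\begin{equation}\label{eq:plow}
|p(x)|\ge e^{-C\lambda}\quad\text{if $x\in D(b,d/2)$ has distance at least $\eta/2$ from the zeros of $p$.}
\end{equation}
Indeed, let $\zeta$ be a zero of $p$ and $\xi\in D(b,d)$. If $|\zeta-b|\le2d$, then $|x-\zeta|\ge\eta/2$ and $|\xi-\zeta|\le3d$. If $|\zeta-b|>2d$, then $|x-\zeta|\ge|\zeta-b|-d/2\ge\frac12(|\zeta-b|+d)\ge\frac12|\xi-\zeta|$. Multiplying over the at most $q-1$ zeros, $|p(x)|\ge(\eta/6d)^{q-1}|p(\xi)|$; take the supremum over $\xi$.

A regular point is \emph{good} if it also has distance at least $\eta$ from the zeros of $p$. Since $\#\mathcal{Z}+q-1\le N_0$, \eqref{eq:circles} provides circles of good points. Write $K=K_p$.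

\begin{lemma}\label{lem:Kup}
At good points of $D(b,2r)$ with $|v|\ge e^\kappa$ we have $|K|\le e^{C\lambda}|v|^{1-q}$. On $D(b,3r/2)$ we have $|K|\le e^{S/25}$.
\end{lemma}

\begin{proof}
Let $x\in D(b,2r)$ be good. We show $|K(x)|\le e^{C\lambda+3\varepsilon S}$. By \eqref{eq:Slarge} this is at most $e^{4\varepsilon S}=e^{S/25}$, and the second assertion follows from the maximum principle on circles of good points of radius less than $r/4000$.

\emph{Case 1: $|v(x)|\ge e^\kappa$.} By \eqref{eq:big}, $|pV-p'|\le e^{C\lambda}|v|$ and $|\varphi|\le2|v|^{-q}$. This is the first assertion, and it gives $|K(x)|\le e^{C\lambda}$.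

\emph{Case 2: $|v(x)|\le e^\kappa$ and $u(x)\le3\varepsilon S$.} By \eqref{eq:small}, $|pV-p'|\le e^{C\lambda}$.

\emph{Case 3: $|v(x)|\le e^\kappa$ and $\sigma=u(x)>3\varepsilon S$.} Then $u(x^*)\ge\sigma$, and $p$ is the Taylor polynomial of $y$ at $x^*$. We join $x^*$ to $x$ inside a tract. For any $\zeta$ we have $\int_{D(b,s)}|\xi-\zeta|^{-1}dA(\xi)\le6\pi s$: if $|\zeta-b|\le2s$, enlarge the domain to $D(\zeta,3s)$, and otherwise the integrand is at most $1/s$. So \eqref{eq:phider} and Lemma~\ref{lem:bounds}(c)--(e) give $\int_{D(b,s)}|\varphi'/\varphi|\,dA\le e^{C\lambda}$. The function $\varphi$ is not constant, since $|\varphi|<1$ on part of $\Delta$. Take the level $c\in[\sigma-2\varepsilon S,\sigma-\varepsilon S]$ from Lemma~\ref{lem:path}, with $L=\varepsilon S\ge1$. Then $c>\varepsilon S>0$, and by \eqref{eq:onetract} the points $x^*$ and $x$ lie in one component of $\{u>c\}\cap D(b,s)$. Hence there is a path $\gamma\subset\overline{D(b,s)}$ from $x^*$ to $x$, of length at most $e^{C\lambda}$, on which $u\ge c$.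

On $\gamma$ we have $\varphi\ne0$, so $y$ is holomorphic near $\gamma$, and $y^{(q)}=Gy$ with $|G|\le e^{-c}$. Repeated integration by parts along $\gamma$ gives Taylor's formula: for $\xi\in\gamma$, integrating over the part of $\gamma$ from $x^*$ to $\xi$,
\[
y(\xi)-p(\xi)=\int_{x^*}^\xi\frac{(\xi-t)^{q-1}}{(q-1)!}\,G(t)y(t)\,dt,\qquad y'(\xi)-p'(\xi)=\int_{x^*}^\xi\frac{(\xi-t)^{q-2}}{(q-2)!}\,G(t)y(t)\,dt .
\]
Since $|p|\le1$ on $\gamma$ and $e^{C\lambda-c}\le e^{C\lambda-\varepsilon S}\le\frac12$, the first formula gives $\max_\gamma|y|\le1+\frac12\max_\gamma|y|$, so $|y|\le2$ on $\gamma$. Then both formulas give $|y-p|+|y'-p'|\le e^{C\lambda-c}$ at $x$, and so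
\[
|py'-p'y|=|p\,(y-p)'-p'\,(y-p)|\le e^{C\lambda-c}\quad\text{at }x .
\]
As $x$ is good, \eqref{eq:plow} and \eqref{eq:Slarge} give $|y(x)-p(x)|\le\frac12|p(x)|$, so $|y(x)|\ge e^{-C\lambda}$ and $|F(x)|=|y(x)|e^{-\sigma}\ge e^{-C\lambda-\sigma}$. Therefore $|K(x)|\le e^{C\lambda+\sigma-c}\le e^{C\lambda+2\varepsilon S}$.
\end{proof}

\subsection{$K$ is tiny near $b$}

\begin{lemma}\label{lem:Ktiny}
On $D(b,r/100)$ we have $|K|\le e^{-S/30}$.
\end{lemma}

\begin{proof}
Let $|x-b|=r$, and let $x-b$ make an angle at most $\pi/4$ with $\hat x-b$. Then $d^2-|x-\hat x|^2\ge\sqrt2\,dr-r^2>0$, so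
\[
d-|x-\hat x|\ge\frac{d^2-|x-\hat x|^2}{2d}\ge\frac{\sqrt2-\tau}2\,r\ge0.7\,r .
\]
The disc $D(x,r/4000)$ lies in $\Delta$, and on it \eqref{eq:harnackv} gives $\log|v|\ge T\cdot0.699\,r/(2d)\ge0.34\,S$. By the first assertion of Lemma~\ref{lem:Kup} on a circle of good points about $x$ and the maximum principle,
\[
|K(x)|\le e^{C\lambda-0.34(q-1)S}\le e^{-0.33\,S}.
\]
This is where $q\ge2$ is essential. On the rest of the circle $|x-b|=r$ we have $|K|\le e^{S/25}$. If $K\not\equiv0$, apply (P) to $\log|K|$: for $|x-b|\le r/100$ the kernel lies in $[\frac{99}{101},\frac{101}{99}]$, so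
\[
\log|K(x)|\le\frac{101}{99}\cdot\frac S{25}-\frac{99}{101}\cdot\frac14\cdot0.33\,S\le0.041\,S-0.080\,S\le-\frac S{30}.\qedhere
\]
\end{proof}

\subsection{The contradiction}

The point $b$ need not be good, so we first find a good point near $b$ at which $v$ is still moderate. By \eqref{eq:circles} there is a $t\in(r/300,r/200)$ such that all points of $\partial D(b,t)$ are good. We claim that $|v(x_0)|\le e^\kappa$ for some $x_0\in\partial D(b,t)$. Otherwise $|v|>e^\kappa$ on the circle, and $|G/v^q-1|\le\frac12$ there by \eqref{eq:big}, so the winding number of $G$ about $0$ along the circle is $q$ times that of $v$. By the argument principle, the first is minus the number of zeros of $\varphi$ in $D(b,t)$ and the second is the number of zeros of $v$. So both vanish, $1/v$ is holomorphic in the disc, and the maximum principle gives $|v(b)|>e^\kappa$, which is false.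

By \eqref{eq:small}, $|G(x_0)|\le e^{C\lambda}$, and $G(x_0)=1/\varphi(x_0)\neq0$. The points of $D(x_0,\eta/2)$ have distance at least $\eta/2$ from $\mathcal{Z}$ and from the zeros of $p$. There $|p|\ge e^{-C\lambda}$ by \eqref{eq:plow}, and $|G'/G|=|\varphi'/\varphi|\le e^{C\lambda}$ by \eqref{eq:phider} and Lemma~\ref{lem:bounds}. Hence there is a radius $\eta'\in[e^{-C\lambda},\eta/2]$ such that $|G|\le2|G(x_0)|$ on $D(x_0,\eta')$, and this disc lies in $D(b,r/100)$ because $\eta\le10^{-4}r$.

We now carry out the computation \eqref{eq:identity} for general $q$ and $p$. Let $Y=y/p$, which is holomorphic and nonzero on $D(x_0,\eta')$, and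
\[
U=\frac{Y'}Y=V-\frac{p'}p=\frac{KG}p .
\]
By Lemma~\ref{lem:Ktiny}, $|U|\le e^{C\lambda-S/30}|G(x_0)|$ on $D(x_0,\eta')$, and Cauchy's estimates give
\[
|U^{(j)}(x_0)|\le e^{C\lambda-S/30}|G(x_0)|\le1\qquad(0\le j\le q),
\]
the last inequality by \eqref{eq:Slarge}. By (B), $Y^{(j)}/Y$ for $1\le j\le q$ is a universal polynomial without constant term in $U,U',\dots,U^{(j-1)}$, so $|Y^{(j)}/Y|\le e^{C\lambda-S/30}|G(x_0)|$ at $x_0$. Since $p^{(q)}=0$, the term $j=0$ is absent from Leibniz's formula:
\[
|G(x_0)|=\Big|\frac{(pY)^{(q)}}{pY}(x_0)\Big|=\Big|\sum_{j=1}^q\binom qj\frac{p^{(q-j)}}p(x_0)\,\frac{Y^{(j)}}Y(x_0)\Big|\le e^{C\lambda-S/30}|G(x_0)| .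
\]
Dividing by $|G(x_0)|$ gives $1\le e^{C\lambda-S/30}$, which contradicts \eqref{eq:Slarge} for large $R$. Hence $v=\partial_kg$, and with it $g$, is a polynomial in $z_k$ with entire coefficients. This proves Proposition~\ref{prop:analytic}, and the proof of Theorem~\ref{thm:main} is complete. \qed

\begin{remark}
The absence of zeros of $f$ gives the entire function $v$ that dominates $y'/y$. The absence of zeros of $\partial^{\mathbf{l}}f$ gives the entire function $\psi$ and makes $\varphi$ and $K_p$ entire. That the polar set is algebraic enters through $P$ and $Q$: on the chosen line they have a bounded number of zeros and are bounded above and, on suitable circles, below by $e^{\pm C\lambda}$, while \eqref{eq:growth} makes $\lambda$ negligible against $S$.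
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
Bull. Aust. Math. Soc. \textbf{90} (2014), 444--456, doi:10.1017/S0004972714000446,
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 87BC94BB62E38F26\allowbreak CE1D66EE3029A4EC/\allowbreak S0004972714000446a.pdf/\allowbreak tumuraclunie\_\allowbreak theorem\_\allowbreak in\_\allowbreak several\_\allowbreak complex\_\allowbreak variables.pdf}

\end{thebibliography}
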